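
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Four truncated hypergeometric sums modulo $p^{2a}$:\\ two zeros in one residue class}


\begin{abstract}
Let $p$ be an odd prime and $a\ge 1$. We prove four congruences modulo $p^{2a}$ for sums over $0\le k<p^a$ such as $\sum_k (4k+1)\binom{2k}{k}^3/64^k$, each for $p$ in certain residue classes. We also determine the exact $p$-adic valuation and the leading term of each sum, and show that for every other odd prime $p$ not dividing the denominators in the sum, the congruence modulo $p^{2a}$ fails for every $a$. Up to the factor $d^2$, the four sums are the values at $\alpha=-1/d$, with $d=2,3,4,6$, of one polynomial $S(\alpha)$ that is invariant under $\alpha\mapsto-1-\alpha$ and vanishes at the even integers $0\le m<p^a$. The invariance puts two zeros of $S$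 into the residue class of such an $m$ modulo $p^a$. For $p$ in the stated classes, $-1/d$ lies in a residue class of this kind, and each of the two zeros contributes a factor $p^a$.
\end{abstract}

\section{The question and the answer}

Let $p$ be an odd prime and let $a$ be a positive integer. For a rational number $r$ with denominator prime to $p$, the congruence $r\equiv 0\pmod{p^m}$ means that $r/p^m$ still has denominator prime to $p$. We write $\delta_{i,j}=1$ if $i=j$ and $\delta_{i,j}=0$ otherwise. The question, posed in \cite{source}, is whether the following congruences hold: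
\begin{align}
\sum_{k=0}^{p^a-1}\frac{9k+2}{108^k}\binom{2k}{k}^2\binom{3k}{k}&\equiv 0\pmod{p^{2a}} &&\text{if } p\equiv 1\pmod 3,\label{eq:c3}\\
\sum_{k=0}^{p^a-1}\frac{16k+3}{256^k}\binom{2k}{k}^2\binom{4k}{2k}&\equiv 0\pmod{p^{2a+\delta_{p,3}}} &&\text{if } p\equiv 1,3\pmod 8,\label{eq:c4}\\
\sum_{k=0}^{p^a-1}\frac{4k+1}{64^k}\binom{2k}{k}^3&\equiv 0\pmod{p^{2a}} &&\text{if } p\equiv 1\pmod 4,\label{eq:c2}\\
\sum_{k=0}^{p^a-1}\frac{36k+5}{12^{3k}}\binom{6k}{3k}\binom{3k}{k}\binom{2k}{k}&\equiv 0\pmod{p^{2a+\delta_{p,5}}} &&\text{if } p\equiv 1\pmod 4.\label{eq:c6}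
\end{align}
The denominators are products of powers of $2$ and $3$, prime to $p$ in each case.

Three features ask for an explanation: the residue classes of $p$, the exponent $2a$, and the extra factor for the single primes $3$ and $5$. All three can be read off from one formula, which also shows what happens for the other primes.

Denote the sums in \eqref{eq:c3}, \eqref{eq:c4}, \eqref{eq:c2}, \eqref{eq:c6} by $T_3,T_4,T_2,T_6$ respectively. Call $p$ \emph{good for $d$} if
\[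
p\equiv 1\ (\mathrm{mod}\ 3)\ \text{ for } d=3,\qquad p\equiv 1,3\ (\mathrm{mod}\ 8)\ \text{ for } d=4,\qquad p\equiv 1\ (\mathrm{mod}\ 4)\ \text{ for } d=2 \text{ and } d=6 .
\]
Let $v$ be the $p$-adic valuation on $\mathbb Q_p$. For $x\in\mathbb Z_p$ and $c\ge1$ let $[x]_c\in\{0,1,\dots,p^c-1\}$ be the residue of $x$ modulo $p^c$. For $X,Y\in\mathbb Q_p$ write
\[
X\sim Y\quad\text{if}\quad X=Y(1+pz)\ \text{ for some } z\in\mathbb Z_p .
\]
Finally put $e_k=\binom{2k}{k}/4^k\in\mathbb Z_p$.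

\begin{theorem}\label{thm:sums}
Let $d\in\{2,3,4,6\}$, let $p$ be an odd prime with $p\nmid d$, let $a\ge1$ and $m=[-1/d]_a$.
\begin{enumerate}
\item[(i)] If $p$ is good for $d$, then $m$ is even, $e_{m/2}$ is a $p$-adic unit, and
\[
T_d\sim (d-1)\,p^{2a}\,e_{m/2}^{-2}.
\]
Thus $v(T_d)=2a+v(d-1)$, which is $2a,\ 2a+\delta_{p,3},\ 2a,\ 2a+\delta_{p,5}$ for $d=3,4,2,6$.
\item[(ii)] If $p$ is not good for $d$, then $v(T_d)=2\lfloor a/2\rfloor<2a$.
\end{enumerate}
In particular all four congruences \eqref{eq:c3}--\eqref{eq:c6} are true, with best possible exponents, and for $p\nmid d$ the congruence $T_d\equiv0\pmod{p^{2a}}$ holds if and only if $p$ is good for $d$.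
\end{theorem}

\subsection*{One polynomial for four sums}

From now on $n=p^a$; it is odd and at least $3$. With $(x)_k=x(x+1)\cdots(x+k-1)$ put
\[
u_k(\alpha)=e_k\,\frac{(-\alpha)_k(1+\alpha)_k}{k!^2},\qquad
S(\alpha)=\sum_{k=0}^{n-1}\bigl(k-\alpha(\alpha+1)\bigr)u_k(\alpha).
\]
Note that $e_k=(\tfrac12)_k/k!$. For $\alpha=-1/d$ we have $d^2\bigl(k-\alpha(\alpha+1)\bigr)=d^2k+d-1$, which is $9k+2$, $16k+3$, $4k+1$, $36k+5$ for $d=3,4,2,6$. Moreover $u_k(-1/d)=(\frac12)_k(\frac1d)_k(1-\frac1d)_k/k!^3$. Grouping the factors of $(2k)!$, $(3k)!$, $(4k)!$, $(6k)!$ by residue classes gives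
\begin{gather*}
(\tfrac12)_k=\frac{(2k)!}{4^kk!},\qquad
(\tfrac13)_k(\tfrac23)_k=\frac{(3k)!}{27^kk!},\\
(\tfrac14)_k(\tfrac12)_k(\tfrac34)_k=\frac{(4k)!}{256^kk!},\qquad
(\tfrac16)_k(\tfrac12)_k(\tfrac56)_k=\frac{(6k)!}{1728^k(3k)!};
\end{gather*}
in the last formula $(6k)!/6^{6k}$ has been divided by $(\frac13)_k(\frac23)_k(1)_k=(3k)!/27^k$. So $u_k(-1/d)$ equals
\[
\frac{(2k)!(3k)!}{108^k\,k!^5},\qquad \frac{(4k)!}{256^k\,k!^4},\qquad \frac{(2k)!^3}{64^k\,k!^6},\qquad \frac{(6k)!}{1728^k\,(3k)!\,k!^3}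
\]
for $d=3,4,2,6$. These are the summands of \eqref{eq:c3}, \eqref{eq:c4}, \eqref{eq:c2}, \eqref{eq:c6} without their linear factors, and therefore
\begin{equation}\label{eq:TS}
T_d=d^2\,S(-1/d).
\end{equation}

\subsection*{Two zeros in one residue class}

When $\alpha$ is an integer with $0\le\alpha<n$, the sum stops by itself at $k=\alpha$, because $(-\alpha)_k=0$ for $k>\alpha$. The first values are
\[
S(0)=0,\qquad S(1)=-2+1=-1,\qquad S(2)=-6+15-9=0 .
\]
The pattern persists (Lemma~\ref{lem:values}): $S(m)=0$ for every even integer $0\le m\le n-1$, while at the odd integers between $1$ and $n-2$ the value of $S$ is minus a nonzero square. So if $m=[-1/d]_a$ is even, then $-1/d$ lies within $p$-adic distance $p^{-a}$ of a zero of $S$, and divisibility by $p^a$ is a natural guess. The condition that $p$ be good for $d$ turns out to say that $[-1/d]_c$ is even for \emph{every} $c\ge1$; for $c=a$ this is the evenness of $m$, and the smaller $c$ will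 matter too.

The second factor $p^a$ comes from a symmetry. Since $(i-\alpha)(i+1+\alpha)=i(i+1)-\alpha(\alpha+1)$, the polynomial $S$ depends only on $\lambda=\alpha(\alpha+1)$, and so
\begin{equation}\label{eq:sym}
S(-1-\alpha)=S(\alpha),\qquad S'(-1-\alpha)=-S'(\alpha).
\end{equation}
Let $m$ be even. As $n$ is odd, $m'=n-1-m$ is again even, so $S(m')=0$ and hence $S(-1-m')=S(m-n)=0$. The residue class $m+n\mathbb Z_p$ therefore contains \emph{two} zeros of $S$; if we write its elements as $m+nt$, they are $t=0$ and $t=-1$. One expects $S(m+nt)$ to be $n^2t(t+1)$ times a cofactor that is easy to control.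

\begin{example}\label{ex:three}
Let $p=n=3$. Expanding the three terms gives
\[
S=-\lambda-\tfrac12\lambda(1-\lambda)+\tfrac3{32}\lambda(\lambda-2)(2-\lambda)=-\tfrac1{32}\,\lambda(\lambda-6)(3\lambda-10),
\]
and $\lambda(\lambda-6)=\alpha(\alpha+1)(\alpha-2)(\alpha+3)$. Take $d=4$, so $\alpha=-\frac14\equiv2\pmod 3$ and $m=2$. The two zeros in this class are $2$ and $-1$. The factors $\alpha-2=-\frac94$ and $\alpha+1=\frac34$ contribute $3^3$, and the factors $\alpha=-\frac14$, $\alpha+3=\frac{11}4$, $3\lambda-10=-\frac{169}{16}$ are $3$-adic units. Indeed $T_4=16\,S(-\frac14)=27\cdot11\cdot13^2/2^{13}$. One factor $3$ comes from each zero, and the third comes from $t=-\frac34$. For $d=2$, on the other hand, $-\frac12\equiv1\pmod3$ gives the odd residue $m=1$, and $T_2=4\,S(-\frac12)=1075/512$ is not divisible by $3$.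
\end{example}

For $a=1$ the expectation is proved in two lines. Since $k!$ is prime to $p$ for $k<p$, the polynomial $S$ has coefficients in $\mathbb Z_p$. If $m$ is even, dividing $S$ by the monic polynomial $(\alpha-m)(\alpha-m+p)$ gives $S(\alpha)=(\alpha-m)(\alpha-m+p)R(\alpha)$ with $R\in\mathbb Z_p[\alpha]$, so that
\begin{equation}\label{eq:aone}
S(m+pt)=p^2\,t(t+1)\,R(m+pt)\qquad(t\in\mathbb Z_p).
\end{equation}
The leading term is governed by $R(m+pt)\equiv R(m)=S'(m)/p\pmod p$, so all that is missing is the slope $S'(m)$.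

\subsection*{The general theorems}

Put $g_k=(2k+1)e_k=\prod_{l=1}^k\frac{2l+1}{2l}\in\mathbb Z_p$.

\begin{theorem}[even class]\label{thm:even}
Let $\alpha\in\mathbb Z_p$, $m=[\alpha]_a$, $\alpha=m+nt$ with $t\in\mathbb Z_p$. If $m$ is even, then
\[
S(\alpha)\sim-n^2\,t(t+1)\,e_{m/2}^{-2},\qquad v(e_{m/2})=\#\{1\le c\le a:[\alpha]_c\text{ odd}\}.
\]
\end{theorem}

\begin{theorem}[odd class]\label{thm:odd}
Let $\alpha\in\mathbb Z_p$ and $m=[\alpha]_a$. If $m$ is odd, then
\[
S(\alpha)\sim-g_{(m-1)/2}^2,\qquad v(g_{(m-1)/2})=\#\{1\le c\le a:[\alpha]_c\text{ even}\}.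
\]
\end{theorem}

The factor $e_{m/2}^{-2}$ shows what changes for $a\ge2$: it may have a $p$ in its denominator, so the quotient of $S$ by the two linear factors is no longer $p$-integral in general. This is how the congruence modulo $p^{2a}$ can fail even when $m$ is even. The coefficients of $S$ need not be $p$-integral either; for $n=9$ the leading coefficient $-e_8/8!^2$ of $S$ as a polynomial in $\lambda$ has $3$-adic valuation $2-4=-2$, since $e_8=12870/4^8$. Division with remainder must be replaced by something that keeps track of denominators.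

The replacement is interpolation. As a polynomial in $\lambda$, $S$ has degree $n$ and known leading coefficient, and its values at $\alpha=0,1,\dots,n-1$ are known exactly. Dividing $S$ by the polynomial $Q$ that vanishes at these $n$ points gives an explicit partial fraction expansion (Section~\ref{sec:interp}). For $\alpha=m+nt$, the polynomial $Q$ supplies the factor $n^2t(t+1)$, and there remains a cofactor $Y(t)$ which is a constant plus a sum of simple fractions. The fractions belonging to an odd $j$ have $g_{(j-1)/2}^2$ in the numerator, and the divisibility of this number by $p$ compensates the closeness of $j$ or $-1-j$ to $m$ (Lemma~\ref{lem:cost}). As a result, for even $m$, $Y$ is an affine function of $t$ to the precision needed, and the two slopes $S'(m)$ and $S'(m-n)$ show that it is constant (Section~\ref{sec:even}). The odd class is treated in the same manner in Section~\ref{sec:odd}, and Section~\ref{sec:four} specializes to $\alpha=-1/d$.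 Part (i) of Theorem~\ref{thm:sums}, and so the congruences themselves, need only Theorem~\ref{thm:even}.

\subsection*{Conventions}

For $X,Y\in\mathbb Q_p$ and $N\in\mathbb Z$, $X\equiv Y\pmod{p^N}$ means $X-Y\in p^N\mathbb Z_p$. The relation $\sim$ is an equivalence relation compatible with products and, for nonzero elements, with inverses; $X\sim0$ means $X=0$. For $Y\ne0$, $X\sim Y$ is the same as $X\equiv Y\pmod{p^{v(Y)+1}}$. If $i$ is an integer with $0<|i|<n$, then $v(i)\le a-1$, and hence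
\begin{equation}\label{eq:small}
\frac ni\in p\mathbb Z_p,\qquad v(n\pm i)=v(i),\qquad \frac{n-i}{n+i}\sim-1 .
\end{equation}
We also use $e_{k+1}=e_k\frac{2k+1}{2k+2}$ and $g_{k+1}=g_k\frac{2k+3}{2k+2}$.

\section{Values at the integers}

To reach all even integers up to $n-1$ from $0$ and all odd ones from $1$ we want a relation between $S(\alpha+2)$ and $S(\alpha)$. The ratio $u_k(\alpha+2)/u_k(\alpha)$ is a rational function of $k$, so one can look for a combination of the two summands that telescopes. Write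
\[
A=\alpha+1,\qquad B=\alpha+2 .
\]

\begin{lemma}\label{lem:rec}
As polynomials in $\alpha$, $A^2S(\alpha+2)-B^2S(\alpha)=H(\alpha)$, where
\[
H(\alpha)=-2C\,(2\alpha+3)(AB+1-n)\prod_{i=3-n}^{n}(\alpha+i),\qquad C=\frac{n\,e_n}{(n-1)!^2}.
\]
\end{lemma}

\begin{proof}
Put $P=AB$ and $s=A+B=2\alpha+3$. Because $B-A=1$,
\[
B^2-A^2=s,\quad A^2+B^2=2P+1,\quad \alpha(\alpha+1)=A^2-A,\quad (\alpha+2)(\alpha+3)=B^2+B .
\]
From
\[
\frac{(\alpha+3)_k}{(\alpha+1)_k}=\frac{(A+k)(B+k)}{AB},\qquad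
\frac{(-\alpha-2)_k}{(-\alpha)_k}=\frac{AB}{(A-k)(B-k)}
\]
we get
\[
u_k(\alpha+2)=u_k(\alpha)\,\frac{(A+k)(B+k)}{(A-k)(B-k)},\qquad (k+1)^3u_{k+1}(\alpha)=-(k+\tfrac12)(A-1-k)(A+k)\,u_k(\alpha).
\]
With
\[
h_k=2s(P+1-k)\,\frac{k^3u_k(\alpha)}{(A-k)(B-k)}
\]
we claim that, as rational functions of $\alpha$,
\begin{equation}\label{eq:tele}
A^2(k-B^2-B)\,u_k(\alpha+2)-B^2(k-A^2+A)\,u_k(\alpha)=h_{k+1}-h_k .
\end{equation}
Multiply by $(A-k)(B-k)/u_k(\alpha)$. The left side becomes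
\[
A^2(k-B^2-B)(k^2+sk+P)-B^2(k-A^2+A)(k^2-sk+P),
\]
a polynomial in $k$ with the following coefficients.
\begin{itemize}
\item $k^3$: $A^2-B^2=-s$.
\item $k^2$: $s(A^2+B^2)-A^2(B^2+B)+B^2(A^2-A)=s(2P+1)-sP=s(P+1)$.
\item $k^1$: $(A^2-B^2)P-s\bigl[A^2(B^2+B)+B^2(A^2-A)\bigr]=-sP-s(2P^2-P)=-2sP^2$.
\item $k^0$: $P\bigl[-A^2(B^2+B)+B^2(A^2-A)\bigr]=-P\cdot P(A+B)=-sP^2$.
\end{itemize}
On the right side, $h_{k+1}$ has the denominator $(A-k-1)(B-k-1)=(A-k-1)(A-k)$, which cancels against the factor $A-1-k$ of $(k+1)^3u_{k+1}$ and the multiplier $A-k$. With $(A+k)(B-k)=P+k-k^2$ we obtain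
\[
-s\bigl[(2k+1)(P-k)(P+k-k^2)+2(P+1-k)k^3\bigr].
\]
Here $(P-k)(P+k-k^2)=P^2-(P+1)k^2+k^3$, so the bracket equals $P^2+2P^2k-(P+1)k^2+k^3$: the terms $-2(P+1)k^3+2k^4$ of the first product cancel the second. This agrees with the left side and proves \eqref{eq:tele}.

Sum \eqref{eq:tele} over $0\le k\le n-1$. Since $h_0=0$, the result is $A^2S(\alpha+2)-B^2S(\alpha)=h_n$. Now $(-\alpha)_n=\prod_{i=0}^{n-1}(i-\alpha)$ and $(A-n)(B-n)=(n-1-\alpha)(n-2-\alpha)$, so the quotient of the two is $\prod_{i=0}^{n-3}(i-\alpha)=-\prod_{i=0}^{n-3}(\alpha-i)$, because $n-2$ is odd. Together with $(1+\alpha)_n=\prod_{i=1}^n(\alpha+i)$ and $n^3/n!^2=n/(n-1)!^2$ this gives $h_n=H(\alpha)$.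
\end{proof}

\begin{lemma}\label{lem:values}
$S(m)=0$ for even $0\le m\le n-1$, and $S(j)=-g_{(j-1)/2}^2$ for odd $1\le j\le n-2$.
\end{lemma}

\begin{proof}
For an integer $0\le\alpha\le n-3$ the factor $i=-\alpha$ of the product in $H(\alpha)$ vanishes, so $S(\alpha+2)=\bigl(\frac{\alpha+2}{\alpha+1}\bigr)^2S(\alpha)$. Start from $S(0)=0$ and $S(1)=-1=-g_0^2$; for $\alpha=2i+1$ the ratio is $\bigl(\frac{2i+3}{2i+2}\bigr)^2=(g_{i+1}/g_i)^2$.
\end{proof}

\section{Slopes at the even integers}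

Differentiating the recurrence transports $S'$ from $0$ to all even integers up to $n-1$. This time the right side contributes $H'(\alpha)$, so we need to know that it is $p$-adically small.

\begin{lemma}\label{lem:Hprime}
For integers $0\le\alpha\le n-3$ we have $v(H'(\alpha))\ge 2a-\max(v(A),v(B))\ge a+1$.
\end{lemma}

\begin{proof}
Only the factor $i=-\alpha$ of the product in $H$ vanishes at $\alpha$, and the other factors are $1,\dots,n+\alpha$ and $-1,\dots,-(n-3-\alpha)$. So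
\[
H'(\alpha)=\pm2C\,(2\alpha+3)(AB+1-n)\,(n-3-\alpha)!\,(n+\alpha)!.
\]
Insert $(n+\alpha)!=n\,(n-1)!\prod_{i=1}^\alpha(n+i)$, then $(n-1)!=(n-1-\alpha)!\prod_{i=1}^\alpha(n-i)$ and $(n-1-\alpha)!=(n-A)(n-B)\,(n-3-\alpha)!$:
\[
C\,(n-3-\alpha)!\,(n+\alpha)!=\frac{n^2e_n}{(n-A)(n-B)}\prod_{i=1}^{\alpha}\frac{n+i}{n-i}.
\]
By \eqref{eq:small} the product is a unit, $v(n-A)=v(A)$ and $v(n-B)=v(B)$, since $1\le A<B\le n-1$. As $A,B$ are consecutive, at most one of them is divisible by $p$, and $v(A),v(B)\le a-1$.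
\end{proof}

\begin{lemma}\label{lem:slopes}
For even $0\le m\le n-1$: $S'(m)\sim-n\,e_{m/2}^{-2}$.
\end{lemma}

\begin{proof}
\emph{The case $m=0$.} For $k\ge1$ we have $u_k(0)=0$ and $u_k'(0)=-e_k(k-1)!\,k!/k!^2=-e_k/k$, so the $k$-th term of $S$ has derivative $-e_k$ at $0$. The term $k=0$ is $-\alpha(\alpha+1)$, with derivative $-1=-e_0$. Since $e_k=2(k+1)e_{k+1}-2ke_k$,
\[
S'(0)=-\sum_{k=0}^{n-1}e_k=-2n\,e_n .
\]
From $(1+x)^{2n}\equiv(1+x^n)^2\pmod p$ we get $\binom{2n}{n}\equiv2\pmod p$, and $4^n\equiv4\pmod p$. So $2e_n\equiv1\pmod p$ and $S'(0)\equiv-n\pmod{p^{a+1}}$.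

\emph{The step $\alpha\to\alpha+2$}, with $\alpha$ even and $0\le\alpha\le n-3$. Differentiate Lemma~\ref{lem:rec} and use $S(\alpha)=S(\alpha+2)=0$:
\[
A^2S'(\alpha+2)-B^2S'(\alpha)=H'(\alpha).
\]
As $e_{(\alpha+2)/2}=e_{\alpha/2}\,A/B$, the number $\theta=e_{\alpha/2}/B$ also equals $e_{(\alpha+2)/2}/A$. It lies in $\mathbb Z_p$, because $A\theta,B\theta\in\mathbb Z_p$ and $A$ or $B$ is a unit. Multiplication by $\theta^2$ gives
\[
e_{(\alpha+2)/2}^2\,S'(\alpha+2)-e_{\alpha/2}^2\,S'(\alpha)=\theta^2H'(\alpha)\in p^{a+1}\mathbb Z_p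
\]
by Lemma~\ref{lem:Hprime}. Hence $e_{m/2}^2S'(m)\equiv S'(0)\equiv-n\pmod{p^{a+1}}$ for all even $0\le m\le n-1$, that is, $e_{m/2}^2S'(m)\sim-n$.
\end{proof}

\begin{remark}
For $a=1$ this completes the proof of Theorem~\ref{thm:even}: in \eqref{eq:aone}, $R(m+pt)\equiv S'(m)/p\sim-e_{m/2}^{-2}$, and $e_{m/2}$ is a unit, being a product of fractions whose numerators and denominators are integers between $1$ and $p-1$. For the same reason $g_{(m-1)/2}$ is a unit for odd $m\le p-2$, so Theorem~\ref{thm:odd} for $a=1$ is just $S(m+pt)\equiv S(m)\pmod p$ together with Lemma~\ref{lem:values}.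
\end{remark}

\section{Valuations and reflection}

For $a\ge2$ we need the valuations of $e_k$ and $g_k$, and their behavior under the reflection $m\mapsto n-1-m$ that relates the two zeros.

\begin{lemma}\label{lem:val}
\begin{enumerate}
\item[(i)] For odd $j\ge1$: $v(g_{(j-1)/2})=\#\{c\ge1:[j]_c\text{ even}\}$. For even $m\ge0$: $v(e_{m/2})=\#\{c\ge1:[m]_c\text{ odd}\}$.
\item[(ii)] Let $m'=n-1-m$. If $0\le m\le n-1$ is even, then $e_{m'/2}^2\sim e_{m/2}^2$. If $1\le m\le n-2$ is odd, then $g_{(m'-1)/2}^2\sim g_{(m-1)/2}^2$.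
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Legendre's formula $v(N!)=\sum_{c\ge1}\lfloor N/p^c\rfloor$ and $g_i=(2i+1)!/(4^i\,i!^2)$ give, for $i=(j-1)/2$,
\[
v(g_i)=\sum_{c\ge1}\Bigl(\Bigl\lfloor\frac{2i+1}{p^c}\Bigr\rfloor-2\Bigl\lfloor\frac{i}{p^c}\Bigr\rfloor\Bigr)=\sum_{c\ge1}\Bigl\lfloor\frac{2r_c+1}{p^c}\Bigr\rfloor,\qquad r_c=[i]_c .
\]
Since $2r_c+1\le2p^c-1$, each summand is $0$ or $1$. If it is $0$, then $[j]_c=2r_c+1$ is odd. If it is $1$, then $[j]_c=2r_c+1-p^c$ is even, as $p^c$ is odd. For $e_{m/2}=m!/\bigl(4^{m/2}(m/2)!^2\bigr)$ the summands are $\lfloor2r_c/p^c\rfloor\in\{0,1\}$ with $r_c=[m/2]_c$. If such a summand is $0$, then $[m]_c=2r_c$ is even; if it is $1$, then $[m]_c=2r_c-p^c$ is odd.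

(ii) The idea is that both numbers are, up to sign and a factor in $1+p\mathbb Z_p$, binomial coefficients, for which the reflection is obvious. Let $N=\frac{n-1}2$ and $0\le k\le N$. For $0\le i<k$ we have
\[
N-i=-\bigl(\tfrac12+i\bigr)\Bigl(1-\frac n{2i+1}\Bigr),\qquad 2i+1<n .
\]
So \eqref{eq:small} gives $\binom Nk=\prod_{i<k}(N-i)/k!\sim(-1)^ke_k$. Take $k=m/2$, so that $N-k=m'/2$, and use $\binom Nk=\binom N{N-k}$. Next let $N_1=\frac{n-3}2$ and $0\le i\le N_1$. For $1\le l\le i$,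
\[
N_1+1-l=-\frac{2l+1}2\Bigl(1-\frac n{2l+1}\Bigr),\qquad 2l+1<n ,
\]
so $\binom{N_1}i=\prod_{l=1}^i(N_1+1-l)/l\sim(-1)^ig_i$. Take $i=\frac{m-1}2$, so that $N_1-i=\frac{m'-1}2$, and use $\binom{N_1}i=\binom{N_1}{N_1-i}$.
\end{proof}

Let $\alpha\in\mathbb Z_p$ and $m=[\alpha]_a$. Then $[m]_c=[\alpha]_c$ for $c\le a$, while $[m]_c=m$ for $c\ge a$. For even $m$ the residues with $c>a$ are even, for odd $m$ they are odd, and in neither case are they counted in (i). So \emph{the valuation formulas in Theorems~\ref{thm:even} and~\ref{thm:odd} follow from Lemma~\ref{lem:val}(i)}.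

\section{The interpolation formula}\label{sec:interp}

We now recover $S$ from its values at $0,1,\dots,n-1$ and its leading coefficient, and rewrite the result on the residue class $m+n\mathbb Z_p$.

Put $\lambda_j=j(j+1)$. As $(-\alpha)_k(1+\alpha)_k=(-1)^k\prod_{i<k}(\lambda-\lambda_i)$, $S$ is a polynomial of degree $n$ in $\lambda$; only $k=n-1$ contributes to $\lambda^n$, with coefficient $-e_{n-1}/(n-1)!^2$ ($n-1$ is even). Subtract this coefficient times
\[
Q(\alpha)=\prod_{j=0}^{n-1}(\lambda-\lambda_j)=\prod_{j=0}^{n-1}(\alpha-j)(\alpha+j+1)=\prod_{i=1-n}^{n}(\alpha+i)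
\]
and apply Lagrange interpolation at the $n$ distinct points $\lambda_0,\dots,\lambda_{n-1}$ to the remainder, which has degree at most $n-1$. By Lemma~\ref{lem:values} only odd $j$ contribute. With $\gamma_j=g_{(j-1)/2}$,
\[
S(\alpha)=Q(\alpha)\Bigl[-\frac{e_{n-1}}{(n-1)!^2}-\sum_{\substack{1\le j\le n-2\\ j\ \mathrm{odd}}}\frac{\gamma_j^2}{(\lambda-\lambda_j)\prod_{i\ne j}(\lambda_j-\lambda_i)}\Bigr],
\]
where $i$ runs over $0\le i\le n-1$, $i\ne j$. For odd $j$, $\prod_{i\ne j}(j-i)=(-1)^{n-1-j}j!\,(n-1-j)!=-j!\,(n-1-j)!$ and $\prod_{i\ne j}(j+i+1)=\frac{(n+j)!}{j!\,(2j+1)}$, so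
\[
\prod_{i\ne j}(\lambda_j-\lambda_i)=-\frac{(n-1-j)!\,(n+j)!}{2j+1},\qquad \frac{2j+1}{\lambda-\lambda_j}=\frac1{\alpha-j}-\frac1{\alpha+j+1}.
\]
By \eqref{eq:small}, still for odd $j$,
\[
\eta_j:=\frac{n\,(n-1)!^2}{(n-1-j)!\,(n+j)!}=\prod_{i=1}^j\frac{n-i}{n+i}\sim(-1)^j=-1 .
\]

Now fix $0\le m\le n-1$ and put $\alpha=m+nt$. Then $Q(m+nt)=\prod_l(l+nt)$, where $l$ runs over the $2n$ consecutive integers from $m-n+1$ to $m+n$. Among them the multiples of $n$ are exactly $0$ and $n$, and they give $nt(n+nt)=n^2t(t+1)$. Every residue $r\in\{1,\dots,n-1\}$ modulo $n$ is taken exactly twice. Writing $r_l$ for the residue of $l$, we get $Q(m+nt)=(n-1)!^2\,n^2t(t+1)\,U(t)$ with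
\begin{equation}\label{eq:U}
U(t)=\prod_{n\nmid l}\frac{l+nt}{r_l},\qquad U(t)\in1+p\mathbb Z_p\ (t\in\mathbb Z_p),\qquad U'(0)=U(0)\sum_{n\nmid l}\frac nl\in p\mathbb Z_p .
\end{equation}
Indeed $(l+nt)/r_l=1+n\bigl(\frac{l-r_l}{n}+t\bigr)/r_l$, and $v(r_l)=v(l)<a$. Altogether, as rational functions of $t$,
\begin{equation}\label{eq:interp}
\begin{aligned}
S(m+nt)&=n^2t(t+1)\,U(t)\,Y(t),\\
Y(t)&=-e_{n-1}+\frac1n\sum_{j\ \mathrm{odd}}\eta_j\gamma_j^2\Bigl(\frac1{m-j+nt}-\frac1{m+j+1+nt}\Bigr).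
\end{aligned}
\end{equation}
Here, and in all sums over odd $j$ below, $1\le j\le n-2$.

The numbers $w=m-j$ and $w=m+j+1$ in the denominators can be divisible by high powers of $p$. But then $j$ or $-1-j$ is close to $m$, and this forces divisibility of $\gamma_j$ by powers of $p$.

\begin{lemma}\label{lem:cost}
Let $0\le m\le n-1$, let $1\le j\le n-2$ be odd, let $w=m-j$ or $w=m+j+1$, and suppose that $b=v(w)<a$. Then
\[
v(\gamma_j)\ge\#\{1\le c\le b:[m]_c\text{ even}\},\qquad \frac1{w+nt}-\frac1w\sim-\frac{nt}{w^2}\quad(t\in\mathbb Z_p).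
\]
\end{lemma}

\begin{proof}
For $c\le b$ we have $j\equiv m$ or $j\equiv-1-m\pmod{p^c}$, so $[j]_c=[m]_c$ or $[j]_c=p^c-1-[m]_c$. Since $p^c-1$ is even, $[j]_c$ has the parity of $[m]_c$ in both cases, and Lemma~\ref{lem:val}(i) gives the first claim. The second follows from $\frac1{w+nt}-\frac1w=-\frac{nt}{w^2}\bigl(1+\frac{nt}w\bigr)^{-1}$ with $\frac nw\in p\mathbb Z_p$.
\end{proof}

\section{The even class: proof of Theorem~\ref{thm:even}}\label{sec:even}

Let $m$ be even and let $o=\#\{1\le c\le a:[m]_c\text{ odd}\}=v(e_{m/2})$. We show that $Y$ is affine to the required precision, and then that it is constant to this precision, because its values at the two zeros are known.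

\emph{$Y$ is nearly affine.} No $w=m-j$ or $w=m+j+1$ is divisible by $n$: $m-j$ is odd with $|m-j|<n$, and $m+j+1$ is even with $0<m+j+1<2n$, whereas $n$ is odd. So $Y$ has no poles in $\mathbb Z_p$, and Lemma~\ref{lem:cost} applies to every $w$. With $b=v(w)$, at most $o$ of the residues $[m]_c$, $c\le b$, are odd, hence
\[
v\Bigl(\frac{\gamma_j^2}{w^2}\Bigr)\ge2(b-o)-2b=-2o .
\]
In $Y(t)-Y(0)$ the factor $\frac1n$ cancels the $n$ in $-nt/w^2$, so the second part of Lemma~\ref{lem:cost} gives, for all $t\in\mathbb Z_p$,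
\begin{equation}\label{eq:affine}
Y(t)\equiv Y(0)+\kappa t\pmod{p^{1-2o}},\qquad \kappa=-\sum_{j\ \mathrm{odd}}\eta_j\gamma_j^2\Bigl(\frac1{(m-j)^2}-\frac1{(m+j+1)^2}\Bigr).
\end{equation}

\emph{The value at $t=0$.} Differentiating \eqref{eq:interp} at $t=0$ gives $nS'(m)=n^2U(0)Y(0)$. By Lemma~\ref{lem:slopes}, $Y(0)\sim-e_{m/2}^{-2}$.

\emph{The value at $t=-1$.} Here $t(t+1)$ has derivative $-1$, so $nS'(m-n)=-n^2U(-1)Y(-1)$. With $m'=n-1-m$, which is even, \eqref{eq:sym} gives $S'(m-n)=S'(-1-m')=-S'(m')$. By Lemma~\ref{lem:slopes} and Lemma~\ref{lem:val}(ii),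
\[
Y(-1)=\frac{S'(m')}{n\,U(-1)}\sim-e_{m'/2}^{-2}\sim-e_{m/2}^{-2}.
\]

\emph{Conclusion.} Both $Y(0)$ and $Y(-1)$ are $\sim-e_{m/2}^{-2}$, an element of valuation $-2o$, so $Y(0)\equiv Y(-1)\pmod{p^{1-2o}}$. Taking $t=-1$ in \eqref{eq:affine} gives $\kappa\equiv0\pmod{p^{1-2o}}$. Thus $Y(t)\equiv Y(0)\pmod{p^{1-2o}}$, and hence $Y(t)\sim-e_{m/2}^{-2}$, for every $t\in\mathbb Z_p$. Insert this and $U(t)\sim1$ into \eqref{eq:interp}. \qed

\section{The odd class: proof of Theorem~\ref{thm:odd}}\label{sec:odd}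

Now $S$ does not vanish at $m$, and two of the fractions in $Y$ have poles, one at $t=0$ and one at $t=-1$. These two give the leading term $-\gamma_m^2$. The sum of the other terms will turn out to be nearly constant, and the constant is again found from a slope. This time it is enough to bound the slope $p$-adically.

\begin{lemma}\label{lem:logder}
For odd $1\le m\le n-2$: $\;nS'(m)/S(m)\in p\mathbb Z_p$.
\end{lemma}

\begin{proof}
\emph{The case $m=1$.} Here $S(1)=-1$. The terms $k=0,1$ of $S$ add up to $-\lambda+\frac12(\lambda^2-\lambda)$, whose derivative with respect to $\alpha$ is $p$-integral at $\alpha=1$. For $k\ge2$ we have $u_k(1)=0$, and the derivative of $(-\alpha)_k=(-\alpha)(1-\alpha)(2-\alpha)\cdots(k-1-\alpha)$ at $1$ is $(k-2)!$. So the $k$-th term contributes $(k-2)\,u_k'(1)$ with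
\[
u_k'(1)=e_k\,\frac{(k-2)!\,(k+1)!}{k!^2}=e_k\,\frac{k+1}{k(k-1)} .
\]
Since $k-1,k$ are consecutive and less than $n$, $v(k(k-1))\le a-1$. Hence $v(S'(1))\ge-(a-1)$ and $nS'(1)\in p\mathbb Z_p$.

\emph{The step $\alpha\to\alpha+2$}, with $\alpha=2i+1\le n-4$. Differentiate Lemma~\ref{lem:rec} at $\alpha$ and divide by $A^2S(\alpha+2)=B^2S(\alpha)\ne0$:
\[
\frac{S'(\alpha+2)}{S(\alpha+2)}+\frac2A-\frac{S'(\alpha)}{S(\alpha)}-\frac2B=\frac{H'(\alpha)}{B^2S(\alpha)}=-\frac{H'(\alpha)}{(Bg_i)^2}.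
\]
By \eqref{eq:small}, $n/A$ and $n/B$ lie in $p\mathbb Z_p$, so it suffices to see that $nH'(\alpha)/(Bg_i)^2\in p\mathbb Z_p$. As $A=2i+2$ and $B=2i+3$, we have $Bg_i=Ag_{i+1}=AB\,e_{A/2}$. Let $\mu=\max(v(A),v(B))=v(AB)\le a-1$. By Lemma~\ref{lem:val}(i), $v(e_{A/2})$ is the number of $c$ with $[A]_c$ odd. For $c\ge a$, $[A]_c=A$ is even. For $c\le v(A)$, $[A]_c=0$ is even, and for $c\le v(B)$, $[A]_c=p^c-1$ is even. So only $\mu<c\le a-1$ can count, whence $v(e_{A/2})\le a-1-\mu$ and $v(Bg_i)\le a-1$. With Lemma~\ref{lem:Hprime},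
\[
v\Bigl(\frac{nH'(\alpha)}{(Bg_i)^2}\Bigr)\ge a+(2a-\mu)-2(a-1)=a+2-\mu\ge3 .
\]
The claim follows by induction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:odd}]
Let $m$ be odd, so that $m'=n-1-m$ is odd and $1\le m,m'\le n-2$. Put $E=\#\{1\le c\le a:[m]_c\text{ even}\}=v(\gamma_m)$. Since $|m-j|<n$, the number $w=m-j$ is divisible by $n$ only for $j=m$, where $w=0$. As $0<m+j+1<2n$, the number $w=m+j+1$ is divisible by $n$ only for $j=m'$, where $w=n$. Separating these two terms in \eqref{eq:interp} we get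
\begin{equation}\label{eq:oddint}
S(m+nt)=U(t)\bigl[\eta_m\gamma_m^2\,(t+1)-\eta_{m'}\gamma_{m'}^2\,t+t(t+1)Z(t)\bigr],
\end{equation}
\[
Z(t)=-n^2e_{n-1}+n\Bigl[\sum_{j\ne m}\frac{\eta_j\gamma_j^2}{m-j+nt}-\sum_{j\ne m'}\frac{\eta_j\gamma_j^2}{m+j+1+nt}\Bigr].
\]

\emph{$Z$ is nearly constant.} All remaining $w$ have $b=v(w)<a$. By Lemma~\ref{lem:cost} the corresponding term contributes to $Z(t)-Z(0)$, for $t\in\mathbb Z_p$, an element of valuation at least $2a-2b+2\,\#\{1\le c\le b:[m]_c\text{ even}\}$. Since $[m]_a=m$ is odd, at most $a-1-b$ of the residues $[m]_c$ with $b<c\le a$ are even, so $\#\{1\le c\le b:[m]_c\text{ even}\}\ge E-(a-1-b)$. The valuation is therefore at least $2(a-b)+2E-2(a-1-b)=2E+2$, and $Z(t)\equiv Z(0)\pmod{p^{2E+2}}$.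

\emph{The constant.} By Lemma~\ref{lem:val}(ii) and $\eta_m,\eta_{m'}\sim-1$,
\[
\eta_m\gamma_m^2\sim-\gamma_m^2,\qquad \eta_{m'}\gamma_{m'}^2\sim-\gamma_m^2 .
\]
Differentiate \eqref{eq:oddint} at $t=0$:
\[
nS'(m)=U'(0)\,\eta_m\gamma_m^2+U(0)\bigl[\eta_m\gamma_m^2-\eta_{m'}\gamma_{m'}^2+Z(0)\bigr].
\]
The left side lies in $p^{2E+1}\mathbb Z_p$ by Lemma~\ref{lem:logder}, since $v(S(m))=v(\gamma_m^2)=2E$. So does $U'(0)\eta_m\gamma_m^2$ by \eqref{eq:U}, and so does $\eta_m\gamma_m^2-\eta_{m'}\gamma_{m'}^2$. As $U(0)$ is a unit, $Z(0)\in p^{2E+1}\mathbb Z_p$, and thus $Z(t)\in p^{2E+1}\mathbb Z_p$ for all $t\in\mathbb Z_p$.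

\emph{Conclusion.} Modulo $p^{2E+1}$ the bracket in \eqref{eq:oddint} is $-\gamma_m^2(t+1)+\gamma_m^2t=-\gamma_m^2$. Since $U(t)\sim1$, we obtain $S(m+nt)\sim-\gamma_m^2=-g_{(m-1)/2}^2$.
\end{proof}

\section{The four sums: proof of Theorem~\ref{thm:sums}}\label{sec:four}

Let $d\in\{2,3,4,6\}$ and $p\nmid d$, so that $\alpha=-1/d\in\mathbb Z_p$. The choice of $d$ enters through the fact that the only units modulo $d$ are $\pm1$.

\emph{The value of $t(t+1)$.} For $c\ge1$ write $d[\alpha]_c+1=r_cp^c$ with an integer $r_c$. From $0\le[\alpha]_c\le p^c-1$ we get $1\le r_c\le d-1$. Also $r_cp^c\equiv1\pmod d$, so $r_c$ is a unit modulo $d$ and $r_c\in\{1,d-1\}$. With $m=[\alpha]_a$ and $\alpha=m+nt$, the case $c=a$ gives $t=(\alpha-m)/n=-r_a/d$, and for both possible values of $r_a$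
\begin{equation}\label{eq:tt}
t(t+1)=-\frac{r_a(d-r_a)}{d^2}=-\frac{d-1}{d^2}.
\end{equation}

\emph{The parity of $[\alpha]_c$.} If $p^c\equiv1\pmod d$, then $r_c=1$ and $[\alpha]_c=(p^c-1)/d$. If $p^c\equiv-1\pmod d$, then $r_c=d-1$, and $[\alpha]_c$ has the same parity as $p^c-1-[\alpha]_c=\bigl(p^c-(d-1)\bigr)/d$. (For $d=2$ the two cases coincide.) Hence:
\begin{itemize}
\item $d=3$: $(p^c-1)/3$ is even and $(p^c-2)/3$ is odd, since $p^c$ is odd; so $[\alpha]_c$ is even if and only if $p^c\equiv1\pmod 3$.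
\item $d=4$: $(p^c-1)/4$ is even if and only if $p^c\equiv1\pmod8$, and $(p^c-3)/4$ is even if and only if $p^c\equiv3\pmod8$; so $[\alpha]_c$ is even if and only if $p^c\equiv1,3\pmod8$.
\item $d=2$: $[\alpha]_c=(p^c-1)/2$ is even if and only if $p^c\equiv1\pmod4$.
\item $d=6$: $(p^c-1)/6$ is even if and only if $p^c\equiv1\pmod{12}$, and $(p^c-5)/6$ is even if and only if $p^c\equiv5\pmod{12}$; as $p>3$, $[\alpha]_c$ is even if and only if $p^c\equiv1\pmod4$.
\end{itemize}
So $[\alpha]_c$ is even exactly when $p^c$ lies in the set of good residues. This set is a subgroup of index $2$ in $(\mathbb Z/3)^\times$, $(\mathbb Z/8)^\times$, $(\mathbb Z/4)^\times$, $(\mathbb Z/4)^\times$ for $d=3,4,2,6$; for $d=4$ note that $3^2\equiv1\pmod8$. Consequently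
\begin{equation}\label{eq:parity}
\begin{aligned}
&[\alpha]_c\text{ is even for all }c\ge1 &&\text{if }p\text{ is good for }d;\\
&[\alpha]_c\text{ is even exactly for even }c &&\text{if }p\text{ is not good for }d.
\end{aligned}
\end{equation}

\emph{Part (i).} Let $p$ be good for $d$. By \eqref{eq:parity}, $m=[\alpha]_a$ is even and no $[\alpha]_c$ with $c\le a$ is odd, so $v(e_{m/2})=0$. Theorem~\ref{thm:even}, \eqref{eq:TS} and \eqref{eq:tt} give
\[
T_d=d^2S(-1/d)\sim-d^2\,p^{2a}\,t(t+1)\,e_{m/2}^{-2}=(d-1)\,p^{2a}\,e_{m/2}^{-2},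
\]
so $v(T_d)=2a+v(d-1)$. For $d=3,4,2,6$ we have $d-1=2,3,1,5$, with valuations $0,\delta_{p,3},0,\delta_{p,5}$. The hypotheses of \eqref{eq:c3}--\eqref{eq:c6} say exactly that $p$ is good for $d=3,4,2,6$ and imply $p\nmid d$; the prime $p=3$ in \eqref{eq:c4} and the prime $p=5$ in \eqref{eq:c6} are included.

\emph{Part (ii).} Let $p\nmid d$ be an odd prime that is not good for $d$. If $a$ is odd, then $m$ is odd by \eqref{eq:parity}, and \eqref{eq:TS} and Theorem~\ref{thm:odd} give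
\[
v(T_d)=2\,\#\{1\le c\le a:c\text{ even}\}=2\lfloor a/2\rfloor .
\]
If $a$ is even, then $m$ is even and $v(e_{m/2})=a/2$, since $[\alpha]_c$ is odd exactly for odd $c$. Theorem~\ref{thm:even}, \eqref{eq:TS} and \eqref{eq:tt} give $v(T_d)=2a+v(d-1)-a$. Here $v(d-1)=0$, because an odd prime divides $d-1$ only for $(d,p)=(4,3)$ and $(6,5)$, and these primes are good for the respective $d$. So $v(T_d)=a=2\lfloor a/2\rfloor$. In both cases $v(T_d)\le a<2a$, and the congruence modulo $p^{2a}$ fails. \qed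

\begin{thebibliography}{1}
\bibitem{source}
Document whose abstract begins ``Let $p>3$ be a prime. A $p$-adic congruence is called a super congruence if it happens to hold modul\dots'',
\texttt{http://plouffe.fr/OEIS/citations/1001.4453.pdf}.
\end{thebibliography}

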